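# Decomposing a connected graph into $\lceil n/2\rceil$ trees of bounded maximum degree

## 1. Decompositions, bounded trees, parity forests and owner maps

All graphs are simple: no loops, no multiple edges. An edge with ends $x,y$ is written $xy$.

**Definition 1.1 (decomposition).** A decomposition of a graph $G$ is a set $\mathcal D=\{H_1,\dots,H_k\}$ of edge-disjoint subgraphs of $G$ with $E(G)=\bigcup_i E(H_i)$. Its size is $|\mathcal D|$.

*Example.* Let $B$ be $K_4$ minus an edge, with vertices $1,2,3,4$ and edges $12,23,34,14,24$. The paths $2\text{-}1\text{-}4\text{-}3$ (edges $12,14,34$) and $3\text{-}2\text{-}4$ (edges $23,24$) form a decomposition of $B$ of size $2$. We shall return to $B$ several times.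

**Definition 1.2 ($(k,d)$-decomposition).** For a positive integer $k$ and a real $d>0$, a $(k,d)$-decomposition of $G$ is a decomposition in which every element is a tree with diameter at most $k$ and maximum degree at most $d$. If $G$ has $n$ vertices, a tree in $G$ has diameter at most $n-1$, so an $(n-1,d)$-decomposition is simply a decomposition into trees of maximum degree at most $d$.

*Example.* The decomposition of $B$ above is a $(3,2)$-decomposition. The star with edges $12,23,24$ together with the path $1\text{-}4\text{-}3$ is a $(2,3)$-decomposition of $B$.

**Definition 1.3 (parity forest).** Let $G$ be connected. A parity forest of $G$ is a forest $J\subseteq G$ such that the vertices of odd degree in $J$ are exactly the vertices of even degree in $G$.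

*Example.* In $B$ the degrees of $1,2,3,4$ are $2,3,2,3$, and $J=\{12,23\}$ is a parity forest: $1$ and $3$ have degree $1$ in $J$, vertex $2$ has degree $2$, vertex $4$ has degree $0$.

**Lemma 1.4.** If $G$ is connected and has an even number $n$ of vertices, then $G$ has a parity forest $J$. In $H=G-E(J)$ every degree is odd.

*Proof.* The number of odd-degree vertices of $G$ is even, and $n$ is even, so the number of even-degree vertices is even. Pair them up, join each pair by its path in a fixed spanning tree of $G$, and let $J$ consist of the edges lying on an odd number of these paths. Modulo $2$, the degree of $v$ in $J$ is the number of these paths that end at $v$. This is $1$ if $v$ has even degree in $G$ and $0$ otherwise. Since $J$ lies in a tree, it is a forest. In $H$, a vertex of even degree in $G$ loses an odd number of edges, and a vertex of odd degree loses an even number. $\square$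

**Definition 1.5 (owner map).** Let $n=2m$ and let $T_1,\dots,T_m$ be trees in $G$. An owner map is a map $o:V(G)\to\{1,\dots,m\}$ with $v\in V(T_{o(v)})$ for all $v$ and $|o^{-1}(j)|=2$ for all $j$. So every tree is assigned to exactly two of its own vertices.

*Example.* For $B$ with $T_1=2\text{-}1\text{-}4\text{-}3$ and $T_2=3\text{-}2\text{-}4$, put $o(1)=o(3)=1$ and $o(2)=o(4)=2$.

**Definition 1.6 (notation inside a tree).** For a tree $T$, vertices $x,y\in V(T)$ and $Z\subseteq V(T)$: $T[x,y]$ is the path of $T$ between $x$ and $y$; $T\langle Z\rangle$ is the smallest subtree of $T$ containing $Z$; and $T[Z]$ is the induced forest, with vertex set $Z$ and all edges of $T$ having both ends in $Z$.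

*Example.* For $T=1\text{-}2\text{-}3\text{-}4$ and $Z=\{1,3\}$, $T\langle Z\rangle$ is the path $1\text{-}2\text{-}3$, while $T[Z]$ consists of two isolated vertices.

We use three elementary facts. If $x,y\in V(T)$, $xy\notin E(T)$ and $f\in T[x,y]$, then $T+xy-f$ is again a tree on $V(T)$. A subtree of $T$ that contains all leaves of a subtree $X$ contains $X$. A nonempty graph on $p$ vertices with minimum degree greater than $p/2$ is connected, because two nonadjacent vertices have a common neighbor.

## 2. Bounded degree with only $\lceil n/2\rceil$ trees

Chung (1977) proved that every connected graph on $n$ vertices admits a decomposition into at most $\lceil n/2\rceil$ trees. It is also known that every connected graph on $n$ vertices admits a $(4,\lceil n/2\rceil)$-decomposition of size at most $\lceil n/2\rceil$. How small can the degrees be made without using more trees? The source "Decomposition of graphs into trees with bounded maximum degree" asks for a proof or a disproof of two statements.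

**Statement 1.** There are a positive constant $c_1<1/2$ and an integer $n_0$ such that every connected graph on $n\ge n_0$ vertices admits an $(n-1,c_1n)$-decomposition with size at most $\lceil n/2\rceil$.

**Statement 2.** There is a positive integer $c_2$ such that every connected graph on $n$ vertices admits an $(n-1,c_2)$-decomposition with size at most $\lceil n/2\rceil$.

(The threshold $n_0$ only excludes trivially small graphs such as $K_2$, for which $c_1n<1$.) Both statements are true. This is what we prove:

**Theorem 2.1.** Every connected graph $G$ on $n$ vertices has a decomposition into at most $\lceil n/2\rceil$ trees of maximum degree at most $10^{11}$.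

**Theorem 2.2.** If moreover $n$ is even, there are exactly $n/2$ trees $T_1,\dots,T_{n/2}$, each with at least one edge, decomposing $G$, each of maximum degree at most $10^{11}$, and a map $o:V(G)\to\{1,\dots,n/2\}$ with $v\in V(T_{o(v)})$ for all $v$ and $|o^{-1}(j)|=2$ for all $j$.

**Theorem 2.1 answers the statements.** Statement 2 holds with $c_2=10^{11}$. Statement 1 holds for every $c_1\in(0,1/2)$ with $n_0=\lceil 10^{11}/c_1\rceil$, since $c_1n\ge10^{11}$ for $n\ge n_0$.

**Theorem 2.2 implies Theorem 2.1.** For $n$ even there is nothing to do. For $n$ odd, attach a new pendant vertex $\omega$ to any vertex and apply Theorem 2.2 to the resulting connected graph on $n+1$ vertices. We get $(n+1)/2=\lceil n/2\rceil$ trees. The vertex $\omega$ is a leaf of exactly one of them. Delete $\omega$ from that tree, and discard the tree if no edge remains.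

**Remarks.** The size cannot be lowered: for $n\ge2$ a tree in $K_n$ has at most $n-1$ edges and $K_n$ has $n(n-1)/2$ edges, so $K_n$ needs at least $\lceil n/2\rceil$ trees. Necessarily $c_2\ge2$: the path on $4$ vertices has $3$ edges and cannot be decomposed into two single edges. With $c_2=2$ the statement would be Gallai's path decomposition conjecture. The constant $10^{11}$ is not optimized, and the optimal constant is not determined here.

## 3. Stars, complete graphs, and graphs with all degrees odd

**Stars.** As a single tree, $K_{1,n-1}$ has degree $n-1$. But we may use $\lceil n/2\rceil$ trees: pair up the edges at the center. This gives $\lceil (n-1)/2\rceil$ paths with at most two edges each, so degree $2$ suffices.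

**Complete graphs $K_{2m}$.** Here there is no room: $m$ trees must each have exactly $2m-1$ edges. Take $\mathbb Z_{2m}$ as vertex set and let $P_i$ be the zigzag path $i,\ i+1,\ i-1,\ i+2,\ i-2,\dots,\ i+m$ for $0\le i\le m-1$. It visits all $2m$ vertices. Consecutive vertices have sum alternately $2i+1$ and $2i$. So all edges of $P_i$ have sum $2i$ or $2i+1$ modulo $2m$. There are $m$ edges with a given odd sum and $m-1$ with a given even sum, that is, $2m-1$ edges for the two sums together. Hence $P_i$ contains all of them, and $P_0,\dots,P_{m-1}$ decompose $K_{2m}$ into paths.

**All degrees odd.** This case follows from the only external result of these notes: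

**Theorem 3.1 (L. Lovász, "On covering of graphs", in: Theory of Graphs (Proc. Colloq. Tihany 1966), Academic Press 1968).** Every graph on $n$ vertices decomposes into at most $\lfloor n/2\rfloor$ paths and cycles.

**Corollary 3.2.** If all degrees of $H$ are odd (so $n=|V(H)|$ is even), then $H$ decomposes into exactly $n/2$ paths, and every vertex is an end of exactly one of them.

*Proof.* We may assume that every path in the decomposition has an edge. At a vertex $v$, a path ending at $v$ contributes $1$ to the degree, and every other path or cycle contributes $0$ or $2$. So each vertex is an end of an odd number of paths, hence of at least one. Each path has two ends, so there are at least $n/2$ paths. Since there are at most $n/2$ members in all, there are exactly $n/2$ paths and no cycles, and every vertex is an end exactly once. $\square$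

So when all degrees are odd, Theorem 2.2 holds with degree $2$, and $o(v)$ is the index of the path ending at $v$. In general Lemma 1.4 leaves us with a forest $J$ that has to be put back.

## 4. Putting the parity forest back by extending paths

From here to the end, $n=2m$ is even and $G$ is connected. Fix a parity forest $J$, let $T_1,\dots,T_m$ be the paths of Corollary 3.2 for $H=G-E(J)$, and let $o(v)$ be the index of the path with end $v$. This $o$ is an owner map, and it is never changed. Root each component of $J$ and orient every edge of $J$ from child (its *tail*) to parent (its *head*). **Each vertex is the tail of at most one edge of $J$.**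

The trees will change over time. At every moment put $V_j=V(T_j)$ and $T(x)=\{j:x\in V_j\}$. Edges in $\bigcup_jE(T_j)$ are *covered*. We shall make sure that the $T_j$ are always edge-disjoint trees with at least one edge, that the sets $V_j$ never shrink from step to step, and that covered edges stay covered. Then $v\in V_{o(v)}$ always, that is, $o(v)\in T(v)$, and the uncovered edges always belong to $J$.

**Stage 0 (the natural first attempt).** The path $T_{o(b)}$ ends at $b$, so an edge with tail $b$ can prolong it. While some uncovered edge with tail $b$ and head $a$ has $a\notin V_{o(b)}$, add it to $T_{o(b)}$. The path $T_j$ has two distinct initial ends, the two vertices with owner index $j$. It is only prolonged at these, and at each at most once, since each is a tail at most once. So $b$ is still an end of $T_{o(b)}$ when its edge is added, and all $T_j$ remain paths.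

**Where this stops.** Take $B$ with $J=\{12,23\}$ rooted at $2$, so the edges have tails $1$ and $3$ and common head $2$. Then $H$ has edges $14,34,24$, and we may have $T_1=1\text{-}4\text{-}3$, $T_2=2\text{-}4$. Here $o(1)=o(3)=1$ and $o(2)=o(4)=2$. The edge $12$ with tail $1$ is added: $T_1=2\text{-}1\text{-}4\text{-}3$. The edge $23$ with tail $3$ is now stuck: its head $2$ already lies in $V_{o(3)}=V_1$, and adding it to $T_1$ would close a cycle. (One can still finish by adding $23$ to $T_2$, which gives the decomposition of Definition 1.1.)

So when Stage 0 ends, and forever after because the $V_j$ do not shrink: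
$$\text{every uncovered edge with tail } b \text{ and head } h \text{ satisfies } h,b\in V_{o(b)}. \tag{4.1}$$

We record how well the end of Stage 0 controls the future. Let $T_0(x)$ be $T(x)$ at the end of Stage 0. Then at all later times
$$|T_0(x)|\le|T(x)|\le5\,|T_0(x)|. \tag{4.2}$$

*Proof.* The first inequality holds because the $V_j$ do not shrink. For each $j\in T(x)$ the tree $T_j$ has an edge at $x$, so $|T(x)|\le d_G(x)$. Count the edges at $x$ at the end of Stage 0. There are at most $2|T_0(x)|$ covered ones, because the $T_j$ are paths. There is at most one uncovered edge with tail $x$. An uncovered edge with head $x$ has a tail $b$ with $o(b)\in T_0(x)$, by (4.1). There are at most $2|T_0(x)|$ such $b$, each the tail of at most one edge. So $d_G(x)\le4|T_0(x)|+1\le5|T_0(x)|$, as $o(x)\in T_0(x)$. $\square$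

## 5. Exchanges along a shortest path

**Stage 1** processes the remaining uncovered edges one at a time. To cover such an edge we allow it to push other edges from tree to tree. Fix the uncovered edge $e_0=hb$ to be treated now, with tail $b$, and put $o:=o(b)$ (the map and the index are never confused: the map always has an argument). By (4.1), $h,b\in V_o$. In this section all $T_j,V_j$ are those at the start of the step, and $E^*$ denotes the set of covered edges together with $e_0$.

**Definition 5.1 (moves).** A *permission rule* says, for each $e\in E^*$, each end $x$ of $e$ and each $j$ with $x\in V_j$, whether $e$ has permission at $x$ for $j$. Given such a rule: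

* *Insertion* of $e=xy$ in $j$ is allowed if $x,y\in V_o\cap V_j$, $e\notin E(T_j)$, and $e$ has permission at both ends for $j$. It gives arcs from $e$ to **all** edges of $T_j[x,y]$ in a digraph on the vertex set $E^*$.
* *Attachment* of $e=xz$ at $x$ to $j$ is allowed if $x\in V_o\cap V_j$, $z\notin V_j$, and $e$ has permission at $x$ for $j$. If some attachment of $e$ is allowed, $e$ is *terminal*.

*Example.* Let $T_1=1\text{-}2\text{-}3\text{-}4$, $T_2=1\text{-}5\text{-}4$, $e_0=14$, $o=1$, and let all permissions be granted. Both trees contain $1$ and $4$, so $e_0$ is not terminal. Insertion of $e_0$ in $1$ gives arcs to $12,23,34$. The edge $12$ is terminal: $1\in V_1\cap V_2$ and $2\notin V_2$, so it can be attached at $1$ to $2$. Carrying out both moves, $e_0$ replaces $12$ in $T_1$ and $12$ joins $T_2$. We get the trees $1\text{-}4\text{-}3\text{-}2$ and $2\text{-}1\text{-}5\text{-}4$, which cover everything.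

*Why the path must be shortest.* Two exchanges in the same tree may spoil each other. In $T=1\text{-}2\text{-}3\text{-}4$ one may replace $12$ by $14$, and one may replace $23$ by $13$. Both at once give the triangle $34,14,13$. But $23$ also lies on $T[1,4]$, so there is an arc from $14$ directly to $23$. A shortest path never uses such a pair of exchanges.

**Lemma 5.2 (augmentation).** Let $e_0,e_1,\dots,e_r$ be a shortest path in the digraph from $e_0$ to a terminal edge. Let $j_s$ be the index with $e_{s+1}\in T_{j_s}$ ($0\le s<r$), and let attachment of $e_r=xz$ at $x$ to $j^*$ be allowed. Simultaneously replace $e_{s+1}$ by $e_s$ in $T_{j_s}$ for $0\le s<r$, and add $e_r$ to $T_{j^*}$. The result is a family of edge-disjoint trees covering the old covered edges and $e_0$. The sets $V_j$ do not shrink. Exactly $r+1$ edge additions are made. Every addition of an edge to a tree $T_j$ at a vertex that already belonged to $V_j$ takes place at a vertex of $V_o$. The only vertex that joins a tree is $z$, which joins $T_{j^*}$ as a leaf.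

*Proof.* The edges $e_0,\dots,e_r$ are distinct, and arcs lead only to covered edges. So $j_s$ is well defined, and the arc from $e_s$ to $e_{s+1}$ comes from an insertion of $e_s$ in $j_s$.

First, edge-disjointness. Each of $e_0,\dots,e_r$ is added exactly once. For $s\ge1$ the edge $e_s$ is removed from $T_{j_{s-1}}$ and added to a different tree: insertion requires $e_s\notin E(T_{j_s})$, and attachment requires $z\notin V_{j^*}$. So every old covered edge and $e_0$ lies in exactly one of the new graphs.

Next, each exchanged graph is a tree. Fix $j$ and let $s_1<\dots<s_p$ be the $s<r$ with $j_s=j$. For $q<q'$ the edge $e_{s_{q'}+1}$ is not on the path of the original $T_j$ between the ends of $e_{s_q}$. Otherwise there would be an arc from $e_{s_q}$ to $e_{s_{q'}+1}$, and the path could be shortened. Perform the exchanges in $T_j$ in the order $s_p,\dots,s_1$. When exchange $s_q$ is performed, the edges removed so far are the $e_{s_{q'}+1}$ with $q'>q$. So the original $T_j$-path between the ends of $e_{s_q}$ is still present, and it is the path between these ends in the current tree. It contains $e_{s_q+1}$. The edge $e_{s_q}$ is not in the current tree: it was not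 in the original one, and the edges added so far are other ones. So the exchange yields a tree on $V_j$.

Finally, $T_{j^*}$ is after its exchanges a tree on $V_{j^*}\ni x$, and adding $e_r$ attaches $z\notin V_{j^*}$ as a leaf. Inserted edges have both ends in $V_j\cap V_o$, and $x\in V_o$. So the additions at vertices already belonging to the tree concerned are at vertices of $V_o$. $\square$

Let $F_i$ be the set of edges at distance at most $i$ from $e_0$ in the digraph, also viewed as a graph, with vertex set the set of ends of its edges. What can we say if the search fails?

**Lemma 5.3 (a failed search stays in $V_o$).** Suppose the rule always grants permission for the index $o$, and no edge of $F_K$ is terminal. Then for every $i\le K$ the graph $F_i$ contains $e_0$, is connected, and is contained in $G[V_o]$.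

*Proof.* An edge of $F_K$ with exactly one end in $V_o$ could be attached at that end to $o$, so it would be terminal. Hence there is no such edge. We have $e_0\subseteq V_o$. Suppose $F_i\subseteq G[V_o]$ with $i<K$, and let $xy\in F_i$ be insertable in $j$. All edges of $T_j[x,y]$ are in $F_{i+1}$. If the path were not inside $V_o$, one of its edges would have exactly one end in $V_o$. So $F_{i+1}\subseteq G[V_o]$. It is connected, because it arises from the connected graph $F_i$ by adding paths that join the ends of edges of $F_i$. $\square$

**Lemma 5.4 (trees that meet a reached piece).** In the situation of Lemma 5.3, let $i\le K$, let $C\subseteq F_i$ be a connected subgraph with at least one edge and no isolated vertices, and let $j$ be an index. Suppose $V(C)\cap V_j\neq\emptyset$, and every edge of $C$ has permission for $j$ at each of its ends in $V_j$. Then $V(C)\subseteq V_j$. If moreover $i<K$, then $T_j\langle V(C)\rangle\subseteq F_{i+1}$.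

*Proof.* If $V(C)\not\subseteq V_j$, connectivity gives an edge $xz$ of $C$ with $x\in V_j$, $z\notin V_j$. As $x\in V_o$, it could be attached at $x$ to $j$, a contradiction. So both ends of every edge $xy$ of $C$ lie in $V_o\cap V_j$, and $xy$ lies in $T_j$ or is insertable in $j$. In both cases $T_j[x,y]\subseteq F_{i+1}$. The union of these paths over all $xy\in E(C)$ is a connected subgraph of $T_j$ containing $V(C)$, so it contains $T_j\langle V(C)\rangle$. $\square$

**A trial run without degree control.** Grant all permissions and let $K=|E(G)|$, so that $F_{K-1}=F_K=:F$ is everything reachable. Suppose no edge of $F$ is terminal. Let $W=V(F)$, $w=|W|$, $\tau=\{j:V_j\cap W\ne\emptyset\}$, $t=|\tau|$. Since $o(x)\in\tau$ for $x\in W$ and $o$ is two-to-one, $w\le2t$. By Lemma 5.4 with $C=F_{K-1}$, for each $j\in\tau$ we have $W\subseteq V_j$ and $T_j\langle W\rangle\subseteq F$, so $T_j\langle W\rangle$ is a tree with vertex set exactly $W$. These $t$ trees are edge-disjoint, and $e_0$ is in none of them, so $G[W]$ has at least $t(w-1)+1$ edges. But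
$$\tbinom w2=\tfrac w2(w-1)\le t(w-1).$$
This contradiction shows that a terminal edge is always reachable, so by Lemma 5.2 we can cover all edges with $n/2$ trees. What is missing is any bound on degrees: the paths may be long, and nothing prevents the same vertex from gaining edges in the same tree again and again.

The obvious remedy is to refuse permission at $x$ for $j$ once $\deg_{T_j}(x)$ is large. Let us see how far that goes.

## 6. Saturated pairs and why there are few of them

**Constants.**
$$\varepsilon=10^{-5},\qquad K=4+2/\varepsilon=200004,\qquad M=4(K+1)/\varepsilon=8.0002\cdot10^{10}.$$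
From now on only paths with $r\le K$ are used in Lemma 5.2, so an augmentation makes at most $K+1$ edge additions.

**Definition 6.1 (inc).** For $x\in V_j$ let $\mathrm{inc}(x,j)$ be the number of edge additions at $x$ to $T_j$ so far in Stage 1, counting only augmentations at whose start $x$ already belonged to $V_j$.

*Example.* In $B$, after Stage 0, we attach $23$ at $2$ to $T_2=2\text{-}4$. This raises $\mathrm{inc}(2,2)$ from $0$ to $1$. Vertex $3$ joins $V_2$ as a leaf, and $\mathrm{inc}(3,2)=0$.

At the start of Stage 1 all degrees in the $T_j$ are at most $2$, and a vertex joining $V_j$ later joins as a leaf. So between augmentations $\deg_{T_j}(x)\le2+\mathrm{inc}(x,j)$. Moreover, Lemma 5.2 gives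

**Rule R.** In the augmentation for an edge with tail $b$, every vertex $x$ for which some $\mathrm{inc}(x,\cdot)$ increases lies in $V_{o(b)}$.

This is why Definition 5.1 insists on vertices of $V_o$.

**Definition 6.2 (saturated pair).** In the augmentation for $e_0$ with $o=o(b)$, a pair $(x,j)$ with $x\in V_j$ is saturated if $j\neq o$ and $\deg_{T_j}(x)\ge M+2$.

*Example.* In the first augmentation no pair is saturated, since all degrees are at most $2<M+2$. Pairs $(x,o)$ are never saturated in the current augmentation, whatever their degree.

**Lemma 6.3.** For $Z\subseteq V(G)$ and $\tau_Z=\{j:V_j\cap Z\ne\emptyset\}$, there are at most $\varepsilon|\tau_Z|$ saturated pairs $(x,j)$ with $x\in Z$.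

*Proof.* A saturated pair has $\mathrm{inc}(x,j)\ge M$. If an earlier augmentation with tail $b'$ increased some $\mathrm{inc}(x,\cdot)$ with $x\in Z$, then $x\in V_{o(b')}$ by Rule R, so $o(b')\in T(x)\subseteq\tau_Z$. There are at most $2|\tau_Z|$ such $b'$, each the tail of at most one edge. Each augmentation makes at most $2(K+1)$ increments, two per added edge. So all $\mathrm{inc}(x,j)$ with $x\in Z$ add up to at most $4(K+1)|\tau_Z|$, and at most $4(K+1)|\tau_Z|/M=\varepsilon|\tau_Z|$ pairs are saturated. $\square$

**Phase I.** Let $\mathcal D$ be the digraph of the rule "$e$ has permission at $x$ for $j$ if and only if $(x,j)$ is not saturated". If a terminal edge of $\mathcal D$ lies at distance at most $K$ from $e_0$, we augment with it.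

**Where this stops.** Repeat the trial run in $\mathcal D$. A tree $T_j$ with a saturated pair $(x,j)$, $x\in W$, escapes Lemma 5.4: it may meet $W$ in the single vertex $x$ and contribute no edge to $G[W]$. By Lemma 6.3 at most $\varepsilon t$ trees escape, but the contradiction in the trial run had a margin of one edge, and one lost tree costs $w-1$ edges. If $w=2t$, for instance, the count now gives at least $(1-\varepsilon)t(2t-1)+1$ edges on $2t$ vertices, which does not exceed $\binom{2t}2=t(2t-1)$ once $\varepsilon t(2t-1)\ge1$. So Phase I can fail for all this argument shows. But a failure forces $G$ to contain something very close to a complete graph on $2t$ vertices. That structure is worked out next, and then used to decide where saturation may safely be ignored.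

## 7. A failed Phase I forces a nearly complete graph on about $2t$ vertices

Let $F_i$ be the set of edges at $\mathcal D$-distance at most $i$ from $e_0$. Throughout this section assume that **no edge of $F_K$ is terminal in $\mathcal D$.** The rule of $\mathcal D$ always grants permission for $o$, so Lemmas 5.3 and 5.4 apply: each $F_i$, $i\le K$, is connected, contains $e_0$ and lies in $G[V_o]$.

Let $W_i=V(F_i)$, $w_i=|W_i|$, $W=W_K$, $w=|W|$, $\tau=\{j:V_j\cap W\neq\emptyset\}$, $t=|\tau|$. As before $w\le2t$. Let $S$ be the set of saturated pairs $(x,j)$ with $x\in W$. By Lemma 6.3, $|S|\le\varepsilon t$. Put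
$$S_j=\{x:(x,j)\in S\},\qquad N=\{j\in\tau:S_j=\emptyset\},\qquad |N|\ge(1-\varepsilon)t.$$

**Step 7.1 (indices in $N$ behave as in the trial run).** *The purpose is to find many trees that contain $W$.* For $j\in N$, Lemma 5.4 applies to $C=F_i$ for every $i\le K$: first with $i=K$ it gives $W\subseteq V_j$, and then for every $i<K$ it gives
$$W\subseteq V_j,\qquad T_j\langle W_i\rangle\subseteq F_{i+1}\quad(j\in N,\ i<K). \tag{7.1}$$
In particular $N\subseteq T(x)\subseteq\tau$ for all $x\in W$.

**Step 7.2 ($t\ge1/\varepsilon$).** *The purpose is to make rounding errors harmless.* Suppose $t<1/\varepsilon$. Then $|S|<1$, so $S=\emptyset$ and $N=\tau$. If $w_{i+1}=w_i$ for some $i<K$, then by (7.1) each $T_j\langle W_i\rangle$, $j\in\tau$, is a tree with vertex set $W_i$. Together with $e_0$ this gives at least $t(w_i-1)+1$ edges in $G[W_i]$, but $\binom{w_i}2\le t(w_i-1)$ as $w_i\le2t$, a contradiction. So $w_0=2<w_1<\dots<w_K$ and $2t\ge w_K\ge K+2>2/\varepsilon>2t$, a contradiction.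

**Step 7.3 (a distance $k$ at which the growth stalls).** *The purpose is to find $k$ such that $F_{k+1}$ lives on few more vertices than $W_k$ and is therefore dense.* Since $\sum_{k=1}^{K-4}(w_{k+1}-w_k)\le2t$, we can fix $k\in[1,K-4]$ with
$$w_{k+1}-w_k\le\frac{2t}{K-4}=\varepsilon t.$$
By (7.1) with $i=0$, the paths $T_j[h,b]$, $j\in N$, lie in $F_1$. Their first edges at $h$ are distinct, so $w_k\ge w_1\ge(1-\varepsilon)t$. By (7.1), $e(F_{k+1})\ge(1-\varepsilon)t(w_k-1)$, while $e(F_{k+1})\le w_{k+1}^2/2$. Put $\omega=w_k/t\ge1-\varepsilon$. Since $w_{k+1}\le(\omega+\varepsilon)t$ and $1/t\le\varepsilon$,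
$$(\omega+\varepsilon)^2\ge2(1-\varepsilon)(\omega-\varepsilon),\quad\text{that is,}\quad\omega(2-\omega)\le4\varepsilon\omega+2\varepsilon-\varepsilon^2.$$
Dividing by $\omega\ge1-\varepsilon$ gives $2-\omega\le4\varepsilon+2\varepsilon/(1-\varepsilon)\le7\varepsilon$. Hence $w_k\ge(2-7\varepsilon)t$.

**Step 7.4 (the set $Q$ of vertices of high degree).** *The purpose is to find a set of almost $2t$ vertices that stays connected when a few vertices are deleted.* Let $\Gamma=F_{k+1}$. By Step 7.3 and $1\le\varepsilon t$,
$$e(\Gamma)\ge(1-\varepsilon)t\big((2-7\varepsilon)t-1\big)\ge(1-\varepsilon)(2-8\varepsilon)t^2\ge(2-10\varepsilon)t^2.$$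
As $w_{k+1}\le2t$,
$$\sum_{x\in W_{k+1}}(2t-\deg_\Gamma x)\le4t^2-2(2-10\varepsilon)t^2=20\varepsilon t^2,$$
and all summands are positive. Let $Q=\{x\in W_{k+1}:\deg_\Gamma x\ge1.9t\}$. Each vertex of $W_{k+1}\setminus Q$ has a summand larger than $0.1t$, so $|W_{k+1}\setminus Q|\le200\varepsilon t$, and
$$|Q|\ge(2-207\varepsilon)t\ge1.99t,\qquad|W\setminus Q|\le0.01t.$$
Every $x\in Q$ has at least $1.9t-200\varepsilon t\ge1.89t$ $\Gamma$-neighbors in $Q$. For $j\in\tau$ let $Q_j=Q\setminus S_j$. Since $|S_j|\le\varepsilon t$, the graph $\Gamma[Q_j]$ has minimum degree at least $1.89t-\varepsilon t>t\ge|Q_j|/2$, so it is connected.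

**Step 7.5 (central indices).** *The purpose is to handle all trees that meet $Q$ in an unsaturated pair, also those outside $N$.* Call $j\in\tau$ *central* if $Q_j\cap V_j\ne\emptyset$. Then
$$j\text{ central}\ \Longrightarrow\ Q_j\subseteq V_j\ \text{ and }\ T_j\langle Q_j\rangle\subseteq F_{k+2}. \tag{7.2}$$
Apply Lemma 5.4 to $C=\Gamma[Q_j]\subseteq F_{k+1}$: it is connected with vertex set $Q_j$, and $(x,j)$ is unsaturated for every $x\in Q_j\cap V_j$. (For example, by (7.1) every $j\in N$ is central, with $Q_j=Q$. An index $j\in\tau$ is not central exactly when all pairs $(x,j)$ with $x\in Q\cap V_j$ are saturated.)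

**Step 7.6 (the cores $A\subseteq A^{lo}$).** *The purpose is to replace $Q$ by sets that are defined through covered edges only, and so change little from one augmentation to a later one.* Let $A^{lo}$, respectively $A$, be the set of vertices of $G$ having at least $1.1t$, respectively at least $1.2t$, covered edges to $Q$. (If, say, $Q$ has exactly $2t$ vertices and they are pairwise joined by covered edges, each vertex of $Q$ has $2t-1$ covered edges to $Q$ and lies in both cores. A vertex outside $Q$ with $1.15t$ covered edges to $Q$ is in $A^{lo}$ but not in $A$.) Clearly $A\subseteq A^{lo}$. Also $Q\subseteq A$: a vertex of $Q$ has at least $1.89t$ edges of $\Gamma$ to $Q$, all covered except possibly $e_0$, and $1.89t-1\ge1.2t$. Further,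
$$\text{each }v\in A^{lo}\text{ has at least }0.09t\text{ edges }vq\in F_{k+2}\text{ with }q\in Q;\ \text{ in particular }A^{lo}\subseteq W. \tag{7.3}$$

*Proof of (7.3).* A covered edge $vq$, $q\in Q$, lies in some $T_j$, and then $j\in\tau$. Discard those edges for which $(q,j)$ is saturated. Distinct edges give distinct pairs in $S$, because $q$ differs, so at most $\varepsilon t$ edges are discarded. For a remaining edge, $q\in Q_j\cap V_j$, so $j$ is central. If $T_j$ contains two remaining edges $vq,vq'$, both lie on $T_j[q,q']\subseteq T_j\langle Q_j\rangle\subseteq F_{k+2}$ by (7.2). At most $t$ indices contain exactly one remaining edge. So at least $1.1t-\varepsilon t-t\ge0.09t$ of the edges are in $F_{k+2}$. $\square$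

Let $a=|A|$. From $Q\subseteq A\subseteq A^{lo}\subseteq W\subseteq V_o$ we get
$$1.99t\le a\le2t,\qquad|A\setminus Q|\le0.01t. \tag{7.4}$$

## 8. Overriding saturation at the rim of the core

The obstruction is an index $j$ for which $V_j$ meets the core only in saturated pairs. To make such a tree swallow the core we must allow additions at some saturated pairs, but rarely enough that no degree explodes. Two observations meet here. In the forest $T_j[A^{lo}\cap V_j]$ each component has a vertex with at most one neighbor, so it is enough to open pairs $(x,j)$ for which $x$ has **at most one $T_j$-neighbor in the core**. And if the edge added at $x$ leads **into the core**, each override that survives gives $x$ one more core neighbor in $T_j$, so after two of them the pair closes, provided the core has hardly moved. The gap between $1.1t$ and $1.2t$ is there to absorb the movement of the core.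

**Definition 8.1 (open pair, override, $\mathcal D'$).** Suppose Phase I has failed. A saturated pair $(x,j)$ is *open* if $x$ has at most one $T_j$-neighbor in $A^{lo}$, $N\subseteq T(x)$, and $|T(x)|\le t/(1-\varepsilon)$. In $\mathcal D'$ an edge $xy$ has permission at $x$ for $j$ if $(x,j)$ is not saturated, **or** $(x,j)$ is open and $y\in A$. The second case is called an *override* at $(x,j)$.

*Example.* Let $x\in A^{lo}$ and let $(x,j)$ be saturated, so $x$ has at least $M+2$ neighbors in $T_j$. By (7.3) and Step 7.1, $N\subseteq T(x)\subseteq\tau$ and $|T(x)|\le t$, so the last two conditions hold. If exactly one of the $T_j$-neighbors of $x$ lies in $A^{lo}$, the pair is open. If two of them do, it is not.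

**Phase II** augments with a shortest path in $\mathcal D'$. Let $F_i'$ be the set of edges at $\mathcal D'$-distance at most $i$ from $e_0$. Permissions in $\mathcal D$ are also permissions in $\mathcal D'$. So $F_i\subseteq F_i'$, and an edge terminal in $\mathcal D$ is terminal in $\mathcal D'$. To show that Phase II succeeds, **suppose for contradiction that no edge of $F'_K$ is terminal in $\mathcal D'$.** The assumption of Section 7 is still in force, and $k\le K-4$ is the number fixed in Step 7.3. By Lemma 5.3 (permission for $o$ is always granted), $F_i'\subseteq G[V_o]$ is connected for $i\le K$. We shall call "a contradiction" every situation in which an edge of $F_K'$ can be attached.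

**Step 8.1 (the second search reaches hardly more vertices).** *The purpose is to bound $W'=V(F_K')$.* We have $W'\supseteq W$. Let $\tau'=\{j:V_j\cap W'\ne\emptyset\}$, $t'=|\tau'|$, and let $S'$ be the set of saturated pairs $(x,j)$ with $x\in W'$. By Lemma 6.3, $|S'|\le\varepsilon t'$. If $j\in\tau'$ has no pair in $S'$, then $W'\subseteq V_j$ by Lemma 5.4 with $C=F_K'$, so $j\in\tau$. Hence $t'\le t+\varepsilon t'$, that is, $t'\le t/(1-\varepsilon)$. Since $o(x)\in\tau'$ for $x\in W'$, also $|W'|\le2t'\le2t+3\varepsilon t$. As $A\subseteq W'$ and $a\ge1.99t$,
$$|W'\setminus A|\le0.011t,\qquad|S'|\le2\varepsilon t. \tag{8.1}$$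

**Claim C.** If $V_j\cap A^{lo}\neq\emptyset$, then $A^{lo}\subseteq V_j$ and $T_j\langle A^{lo}\rangle\subseteq F'_{k+3}$.

*Proof.* This is where overrides replace the missing unsaturated pairs. As $A^{lo}\subseteq W$, we have $j\in\tau$. Let $X$ be a component of $T_j[A^{lo}\cap V_j]$ and let $x$ be a leaf of $X$, or its only vertex. Then $x$ has at most one $T_j$-neighbor in $A^{lo}$. By Step 7.1, $N\subseteq T(x)\subseteq\tau$, so $|T(x)|\le t$. Hence $(x,j)$ is unsaturated or open. By (7.3), and since $0.09t>\varepsilon t\ge|S_j|$, there is $q\in Q_j\subseteq A$ with $xq\in F_{k+2}$. Because $q\in A$, the edge $xq$ has permission at $x$ for $j$ in $\mathcal D'$. If $q\notin V_j$, then $xq$ could be attached at $x$ to $j$, a contradiction. So $q\in V_j$, $j$ is central, and $Q_j\subseteq V_j$. Also $(q,j)$ is unsaturated, so $xq$ lies in $T_j$ or is insertable in $j$. Hence $T_j[x,q]\subseteq F'_{k+3}$.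

Take the union of $T_j\langle Q_j\rangle\subseteq F_{k+2}$ and all these paths $T_j[x,q]$, over all $X$ and all such $x$. It is a subtree of $T_j$ contained in $F'_{k+3}$. It contains all leaves of all $X$, hence all $X$, hence $A^{lo}\cap V_j$. Finally, suppose some $v\in A^{lo}$ is not in $V_j$. By (7.3), as above, there is $vq\in F_{k+2}$ with $q\in Q_j\subseteq V_j$. As $(q,j)$ is unsaturated, $vq$ could be attached at $q$ to $j$, a contradiction. So $A^{lo}\subseteq V_j$, and $T_j\langle A^{lo}\rangle$ is contained in the subtree just constructed. $\square$

Let $\tau_A=\{j:V_j\cap A\ne\emptyset\}$ and $t_A=|\tau_A|$. By Claim C, $\tau_A=\{j:V_j\cap A^{lo}\neq\emptyset\}$, and $A\subseteq V_j$ for all $j\in\tau_A$. By (7.1), $N\subseteq\tau_A\subseteq\tau$, so $(1-\varepsilon)t\le t_A\le t$. Also $o\in\tau_A$, since $A\subseteq V_o$.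

**Claim D.** If $y\notin A$, $v\in A$ and $yv\in F_K'$, then $T(y)\subseteq\tau_A$.

*Proof.* The claim says that vertices next to the core have their owner index in $\tau_A$, which limits their number. For $i\in N$ we have $v\in W\subseteq V_i$ and $(v,i)$ is unsaturated. So $y\in V_i$, since otherwise $yv$ could be attached at $v$ to $i$. Thus $N\subseteq T(y)$.

Suppose $T(y)\not\subseteq\tau_A$. For every $j\in T(y)\setminus\tau_A$ we have $v\notin V_j$. So $(y,j)$ is saturated, since otherwise $yv$ could be attached at $y$ to $j$. By Lemma 6.3 with $Z=\{y\}$, at most $\varepsilon|T(y)|$ indices $j$ have $(y,j)$ saturated. So $|T(y)|\le t_A+\varepsilon|T(y)|$, which gives $|T(y)|\le t/(1-\varepsilon)$. Take $j\in T(y)\setminus\tau_A$. Then $V_j\cap A^{lo}=\emptyset$, so $y$ has no $T_j$-neighbor in $A^{lo}$. Hence $(y,j)$ is open, and since $v\in A$, attaching $yv$ at $y$ to $j$ is allowed, a contradiction. $\square$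

## 9. Counting edges between the core and its neighbors

In the trial run, the trees spanned the closed set $W$ without leaving it. Here the trees $T_j\langle A\rangle$ may leave $A$, and we must show that they cannot do so consistently with the edge count.

Let $Y$, respectively $Y^+$, be the set of vertices outside $A$ joined to $A$ by an edge of $F'_{k+3}$, respectively $F'_{k+4}$. As $k+4\le K$, $Y\subseteq Y^+\subseteq W'$. Let $\ell=|Y|$, $\ell^+=|Y^+|$. By Claim D and the definition of $\tau_A$, $o(x)\in\tau_A$ for all $x\in A\cup Y^+$. Since $o$ is two-to-one, $a+\ell^+\le2t_A$. So with $\delta:=2t_A-a$,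
$$0\le\ell\le\ell^+\le\delta. \tag{9.1}$$

**Step 9.1 (the case $\delta=0$).** *This is the trial run again.* Now $Y^+=\emptyset$, and $A$ consists of all $2t_A$ vertices $x$ with $o(x)\in\tau_A$. Since $o(b)=o\in\tau_A$, $b\in A$. As $hb=e_0\in F_0'$ and $Y^+=\emptyset$, also $h\in A$. For $j\in\tau_A$, Claim C gives $T_j\langle A\rangle\subseteq F'_{k+3}$. As $Y=\emptyset$, no edge of $T_j\langle A\rangle$ leaves $A$. So $T_j[A]$ is a spanning tree of $A$. Together with the uncovered edge $e_0$, $G[A]$ has at least $t_A(a-1)+1>t_A(a-1)=\binom a2$ edges, a contradiction.

From now on $\delta\ge1$.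

**Step 9.2 (the trees are torn inside $A$).** *The purpose is to turn $\delta$ into a number of components.* For $j\in\tau_A$ let $c_j$ be the number of components of $T_j[A]$, so $e(T_j[A])=a-c_j$. As the $T_j[A]$ are edge-disjoint,
$$\sum_{j\in\tau_A}(c_j-1)=\sum_{j\in\tau_A}\big(a-1-e(T_j[A])\big)\ge t_A(a-1)-\tbinom a2=\tfrac{(a-1)\delta}2\ge0.99\,t\delta, \tag{9.2}$$
where the last step uses $a-1\ge1.99t-1\ge1.98t$.

On the other hand a vertex $y\notin A$ has fewer than $1.2t$ covered edges to $Q$, so by (7.4)
$$\text{each }y\notin A\text{ has at most }1.2t+|A\setminus Q|\le1.21t\text{ covered edges to }A. \tag{9.3}$$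

**Step 9.3 (first count: $\ell\ge0.81\delta$).** *The purpose is to bound $\ell$ from below.* If $c_j\ge2$, each component of $T_j[A]$ is left by an edge of $T_j\langle A\rangle\subseteq F'_{k+3}$. Its other end is outside $A$, hence in $Y$. These edges are distinct for distinct components and for distinct $j$, and they are covered. By (9.3) and (9.2),
$$1.21\,t\,\ell\ge\sum_{j\in\tau_A}(c_j-1)\ge0.99\,t\delta,\qquad\text{so }\ell\ge0.81\,\delta.$$

**Step 9.4 (enlarged trees $R_j$).** *The purpose is to show that most trees $T_j$ also reach most vertices of $Y$, which costs further edges.* For $y\in Y$ fix $v(y)\in A$ with $yv(y)\in F'_{k+3}$. Call $j\in\tau_A$ *regular* for $y$ if neither $(y,j)$ nor $(v(y),j)$ is a saturated pair. Each irregular index is the index of a pair in $S'$, so by (8.1) at most $2\varepsilon t$ indices are irregular for $y$. Let $j$ be regular for $y$. We have $v(y)\in A\subseteq V_j$, so $y\in V_j$, since otherwise $yv(y)$ could be attached at $v(y)$ to $j$. Moreover $yv(y)$ lies in $T_j$ or is insertable in $j$, so $T_j[y,v(y)]\subseteq F'_{k+4}$.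

Let $Y_j$ be the set of $y\in Y$ for which $j$ is regular, and $R_j=T_j\langle A\cup Y_j\rangle$. Then $R_j$ is the union of $T_j\langle A\rangle\subseteq F'_{k+3}$ and, for $y\in Y_j$, the segment of $T_j[y,v(y)]$ from $y$ to its first vertex in $A$: this union is connected, contains $A\cup Y_j$ and lies in $R_j$. So $R_j\subseteq F'_{k+4}$, $V(R_j)\subseteq W'$, and every edge of $R_j$ between $A$ and its complement joins $A$ to $Y^+$. Let $p_j$ be the number of components of $R_j-A$. Since $R_j$ contains every edge of $T_j$ between two vertices of $A$, $R_j[A]=T_j[A]$ has $c_j$ components. Contracting these $c_j$ components and the $p_j$ components of $R_j-A$ turns $R_j$ into a tree with $c_j+p_j$ nodes, whose edges are the edges of $R_j$ between $A$ and its complement. So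
$$R_j\text{ has exactly }c_j+p_j-1\text{ edges between }A\text{ and }Y^+. \tag{9.4}$$

**Step 9.5 (many components of $R_j-A$).** *The purpose is to bound $\sum p_j$ from below.* Each $y\in Y_j$ that is isolated in $R_j-A$ is by itself a component of $R_j-A$. Fix $y\in Y$. Every $j$ for which $y\in Y_j$ is not isolated in $R_j-A$ yields an edge of $T_j$ from $y$ to a vertex of $W'\setminus A$. These edges are distinct for distinct $j$, so by (8.1) there are at most $0.011t$ such $j$. At least $t_A-2\varepsilon t$ indices are regular for $y$. Therefore
$$\sum_{j\in\tau_A}p_j\ge\ell\,(t_A-2\varepsilon t-0.011t)\ge\ell\,t\,(1-3\varepsilon-0.011)\ge0.98\,t\,\ell.$$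

**Step 9.6 (second count and contradiction).** *Now the edges between $A$ and $Y^+$ are counted from both sides.* By (9.3) there are at most $1.21t\,\ell^+$ covered edges between $A$ and $Y^+$. With (9.1), (9.4), (9.2) and Steps 9.3, 9.5:
$$1.21\,t\delta\ge1.21\,t\,\ell^+\ge\sum_{j\in\tau_A}(c_j-1)+\sum_{j\in\tau_A}p_j\ge0.99\,t\delta+0.98\cdot0.81\,t\delta>1.78\,t\delta,$$
a contradiction as $\delta\ge1$.

Hence, whenever Phase I fails, $\mathcal D'$ has a terminal edge at distance at most $K$ from $e_0$, and Lemma 5.2 can be applied. Every augmentation can be carried out, each covers one more edge, and Stage 1 ends with all edges covered. So $G$ is decomposed into exactly $n/2$ trees, each with at least one edge, with $o$ as in Theorem 2.2. It remains to bound the degrees.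

## 10. No vertex collects more than $10^{11}$ edges in one tree

Fix a moment between augmentations in Stage 1, or the end of Stage 1, called *now*, and a pair $(x,j)$ with $x\in V_j$.

**Step 10.1 (four kinds of edges).** *The purpose is to sort the edges of $T_j$ at $x$ that are present now by the reason for which they were added.*

* An edge is *initial* if it has been in $T_j$ continuously since the start of Stage 1, or if its latest addition to $T_j$ is the attachment by which $x$ joined $V_j$ in Stage 1. If $x\in V_j$ at the start of Stage 1, only the first kind occurs, at most twice, since $T_j$ was a path. Otherwise only the second kind occurs, at most once.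
* Any other edge had its latest addition to $T_j$ in the augmentation of some tail $b'$, at whose start $x\in V_j$ already. (If $x\notin V_j$ at that start, then $x$ joined $V_j$ in that augmentation, as a leaf, and the edge is initial.) We say that this augmentation *contributes* the edge. The edge is *own* if $o(b')=j$; it is *normal* if $o(b')\ne j$ and $(x,j)$ was unsaturated at the start of that augmentation; it is *override* otherwise.

Every edge present now has been in $T_j$ continuously since its latest addition. An addition of $xy$ to $T_j$ when $x\in V_j$ already is either an insertion or an attachment at $x$, so it requires permission at $x$ for $j$. Hence an override edge $xy$ was added in a Phase II augmentation in which $(x,j)$ was open and $y\in A$.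

**Step 10.2 (own, initial and normal edges).** *These are bounded directly.* At most two vertices $b'$ have $o(b')=j$, so at most two augmentations contribute own edges, and there are at most $2(K+1)$ own edges.

If there are normal edges, consider the last augmentation contributing one. At its start $(x,j)$ was unsaturated with $o(b')\neq j$, so $\deg_{T_j}(x)\le M+1$. All initial and normal edges not added in it were already present. It added at most $K+1$ edges. So there are at most $M+K+2$ initial and normal edges. If there are no normal edges, there are at most $2$.

**Step 10.3 (override edges).** *This is the step that justifies the definition of open pairs.*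

**Lemma 10.4.** At most $68$ augmentations contribute override edges now present at $(x,j)$.

*Proof.* Let $\sigma$ be an augmentation contributing such an edge. Phase I failed in it, so Section 7 provides $N_\sigma,\tau_\sigma,t_\sigma,Q_\sigma,A_\sigma,A_\sigma^{lo}$. Let $T_\sigma(x)$ be $T(x)$ at its start.

*All $t_\sigma$ have the same order of magnitude.* Since $(x,j)$ was open, $N_\sigma\subseteq T_\sigma(x)$ and $|T_\sigma(x)|\le t_\sigma/(1-\varepsilon)$. With $|N_\sigma|\ge(1-\varepsilon)t_\sigma$,
$$(1-\varepsilon)|T_\sigma(x)|\le t_\sigma\le|T_\sigma(x)|/(1-\varepsilon). \tag{10.1}$$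
By (4.2) all these $t_\sigma$ lie in the interval $\big[(1-\varepsilon)|T_0(x)|,\ 5|T_0(x)|/(1-\varepsilon)\big]$. The ratio of its endpoints is $5/(1-\varepsilon)^2<5.01$. Repeated squaring gives $1.05^4>1.215$, $1.05^8>1.47$, $1.05^{16}>2.18$ (from $1.05^8>1.477$), $1.05^{32}>4.76$ (from $1.05^{16}>2.182$), and so $1.05^{34}>1.1025\cdot4.76>5.24$. So the interval is covered by $34$ half-open intervals of the form $[r,1.05r)$, called *classes*.

*The core hardly moves within a class.* Let augmentation $1$ be earlier than augmentation $2$, with $t_1$ and $t_2$ in the same class, and let $xq$ be an override edge at $(x,j)$ contributed by augmentation $1$. We claim that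
$$q\in A_2^{lo}. \tag{10.2}$$
We know $q\in A_1$. Since $V_j$'s do not shrink, $N_1\subseteq T_1(x)\subseteq T_2(x)$, and $N_2\subseteq T_2(x)$. So $|N_1\cup N_2|\le|T_2(x)|\le t_2/(1-\varepsilon)$. Also, by (10.1),
$$t_1\le\frac{|T_1(x)|}{1-\varepsilon}\le\frac{|T_2(x)|}{1-\varepsilon}\le\frac{t_2}{(1-\varepsilon)^2}\le1.01\,t_2.$$
Every vertex of $Q_i$ has its $o$-value in $\tau_i$, and $|\tau_i\setminus N_i|\le\varepsilon t_i$ ($i=1,2$; here $Q_1,Q_2$ are the sets $Q$ of the two augmentations). As $o$ is fixed and two-to-one,
$$|Q_1\cup Q_2|\le2|\tau_1\cup\tau_2|\le2|N_1\cup N_2|+2\varepsilon(t_1+t_2)\le2.001\,t_2.$$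
Since $|Q_2|\ge1.99t_2$, we get $|Q_1\setminus Q_2|\le0.011t_2$. The at least $1.2t_1$ edges from $q$ to $Q_1$ that were covered at the start of $1$ are still covered at the start of $2$. As $t_2\le1.05t_1$, the number of covered edges from $q$ to $Q_2$ at the start of $2$ is at least
$$1.2t_1-0.011t_2\ge(1.142-0.011)t_2>1.1t_2.$$
This proves (10.2).

*At most two per class.* Suppose three augmentations $1,2,3$, in this order, of one class contribute override edges present now. Take one such edge $xq$ from $1$ and one such edge $xq'$ from $2$. They are different, since an edge has only one latest addition. Both have been in $T_j$ continuously since their addition, so both are in $T_j$ at the start of $3$. By (10.2), applied to the pairs $(1,3)$ and $(2,3)$, both $q$ and $q'$ lie in $A_3^{lo}$. So at the start of $3$ the vertex $x$ has two $T_j$-neighbors in $A_3^{lo}$, and $(x,j)$ was not open in augmentation $3$. But $3$ contributed an override edge at $(x,j)$, a contradiction. With $34$ classes, there are at most $68$ augmentations. $\square$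

Each augmentation adds at most $K+1$ edges, so there are at most $68(K+1)$ override edges.

**Step 10.5 (the sum).** *Adding up finishes the proof.* At every moment between augmentations and at the end of Stage 1,
$$\deg_{T_j}(x)\le(M+K+2)+2(K+1)+68(K+1)=M+K+2+70(K+1)<8.1\cdot10^{10}<10^{11}.$$
Indeed $K+2+70(K+1)=200006+14000350<1.5\cdot10^7$. This proves Theorem 2.2, hence Theorem 2.1, and with it Statements 1 and 2. $\blacksquare$
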